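# One Coxeter Group Whose Davis Complexes Have Different Boundaries

## 1. Trees and polytopes glued at vertices, times a plane with a lattice

Let $T$ be the 3-regular tree with edges of length $1$, colored by the three symbols $1,4,7$ so that the three edges at each vertex have different colors. It is the Cayley graph of $Q=\mathbb Z_2*\mathbb Z_2*\mathbb Z_2$ with generators called $1,4,7$. Let $D\neq 1$ be a finite group with a Coxeter generating set $S$. To $(D,S)$ belongs a Euclidean polytope $\Sigma_D$ with vertex set $D$ and edges of length $1$ (Section 2 recalls it). Glue copies of $T$ and of $\Sigma_D$ at vertices, in a tree-like pattern, so that every vertex lies in exactly one copy of $T$ and exactly one copy of $\Sigma_D$. Call the result $\Sigma_G$. Its vertices are the elements of the free product $G=Q*D$, its trees $T_v$ correspond to the cosets $v=gQ$, and its polytopes to the cosets $gD$.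

Now multiply by a plane: $Y=\Sigma_G\times\mathbb R^2$, with the lattice $\mathbb Z^2\subset\mathbb R^2$ marked. For each tree $T_v$ there are infinitely many parallel copies $T_v\times\{h\}$ in $Y$, one for each $h\in\mathbb Z^2$. Along each of them we shall glue a hyperbolic-like plane, and continue equivariantly until a group $\Gamma$ acts on the result.

Two exponential growth rates live in $\Sigma_G$. Inside a single tree there are $3\cdot 2^{m-1}$ vertices at distance $m\ge1$ from a given one, so the rate is $\log 2$, whatever $S$ is. In all of $\Sigma_G$ the rate depends on how far apart the vertices of $\Sigma_D$ are. Let $|d|_S$ be the Euclidean distance in $\Sigma_D$ between the vertices $1$ and $d$, and put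
$$p_S(\delta)=\sum_{1\ne d\in D}e^{-\delta|d|_S},\qquad q(\delta)=\sum_{m\ge1}3\cdot2^{m-1}e^{-\delta m}. \tag{1}$$
The series $q$ is finite iff $\delta>\log 2$. On $(\log 2,\infty)$ the product $q\,p_S$ is continuous and strictly decreasing from $+\infty$ to $0$. So there is a unique $\delta_S>\log2$ with
$$q(\delta_S)\,p_S(\delta_S)=1. \tag{2}$$
Lemma 13 will show that $\delta_S$ is the growth rate of the whole of $\Sigma_G$.

As a check, take $D=\mathbb Z_2$, where $\Sigma_D$ is a unit edge. With $x=e^{-\delta}$ we have $p_S=x$ and $q=3x/(1-2x)$, so (2) reads $3x^2+2x-1=(3x-1)(x+1)=0$. Hence $x=1/3$ and $\delta_S=\log 3$. Indeed $\Sigma_G$ is then the 4-regular tree, with $4\cdot 3^{m-1}$ vertices at distance $m$.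

What this is for: a finite group $D$ may have two Coxeter generating sets with different polytopes. The groups $G$ and $\Gamma$ do not notice which one is used, but $\delta_S$ does. We shall show that the topology of a boundary at infinity detects the ratio $\delta_S/\log 2$. This refutes the Rigidity Conjecture (Dranishnikov), which is stated in "The Boundary And The Virtual Cohomological Dimension Of Coxeter Groups". In plain words it says that the boundary of the Davis complex of a Coxeter group depends only on the abstract group, and not on the Coxeter generating set used to build the complex.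

## 2. Coxeter systems, Davis complexes and visual boundaries

**Definition (Coxeter system).** Let $V$ be a finite set and $m:V\times V\to\mathbb N\cup\{\infty\}$ symmetric with $m(v,v)=1$ and $m(v,w)\ge2$ for $v\ne w$. The group $\Gamma=\langle V\mid (vw)^{m(v,w)}=1\rangle$, where relations with $m=\infty$ are omitted, is a Coxeter group, and $(\Gamma,V)$ is a Coxeter system. For $A\subset V$ let $W_A$ be the subgroup generated by $A$ (a special subgroup). The set $A$ is spherical if $W_A$ is finite.

One group can have several systems. The dihedral group $D_6=\langle s,t\mid s^2,t^2,(st)^6\rangle$ of order $12$ also has the Coxeter generating set $\{s,r,z\}$ with $r=tst$, $z=(st)^3$. Indeed $sr=(st)^2$ has order $3$, so $\langle s,r\rangle$ is dihedral of order $6$ with rotations $(st)^{2k}$. The element $z$ is central of order $2$ and not in $\langle s,r\rangle$, so $D_6=\langle s,r\rangle\times\langle z\rangle$. The two systems have types $I_2(6)$ and $A_2\times A_1$.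

We use these textbook facts.

**Fact 1.** $(W_A,A)$ is a Coxeter system, word length in $W_A$ agrees with word length in $\Gamma$, and $W_A\cap W_B=W_{A\cap B}$.

**Fact 2 (Tits).** In a right-angled system ($m(v,w)\in\{2,\infty\}$ for $v\ne w$), two reduced words for the same element differ by swaps of adjacent commuting letters.

**Fact 3 (walls).** Each conjugate of a generator has a wall, which cuts the Cayley graph into two halves. The edge $[y,yk]$ crosses the wall of $yky^{-1}$ and no other. The number of walls separating two vertices is their word distance. A geodesic edge path crosses each wall separating its ends exactly once and no others, and every edge path crosses every wall separating its ends.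

**Definition (Davis complex).** The complex $\Sigma(\Gamma,V)$ has vertex set $\Gamma$ and one cell for each coset $\gamma W_A$ with $A$ spherical. The cell is the Coxeter polytope of $W_A$, with vertex set $\gamma W_A$, and we take all edges to have length $1$. Its 1-skeleton is the Cayley graph.

This is the Moussong metric (a global rescaling does not change boundaries). It makes $\Sigma(\Gamma,V)$ a proper CAT(0) space on which $\Gamma$ acts properly and cocompactly. The link of a vertex has vertex set $V$ and one simplex for each nonempty spherical subset. Examples: a dihedral group of order $2m$ gives the regular $2m$-gon; $D_\infty$ gives $\mathbb R$ with vertex set $\mathbb Z$; a product of systems gives the metric product; in the right-angled case all cells are unit cubes. For $D_6$ the first system gives the regular 12-gon, and the second the prism (regular hexagon)$\times[0,1]$.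

**Definition (boundary).** For a proper CAT(0) space $E$ with base point $o$, the boundary $\partial E$ is the set of geodesic rays from $o$, with uniform convergence on compact sets. It is compact metrizable. A boundary point is the same as a class of asymptotic rays, each point of $E$ is the start of exactly one ray of the class, and the topology does not depend on $o$. A sequence in $E\cup\partial E$ with distances from $o$ tending to $\infty$ (boundary points counting as distance $\infty$) converges to $\xi\in\partial E$ if the geodesics from $o$ to its terms converge to the ray of $\xi$. In particular, if the geodesics from $o$ to $x_n$ and to $y_n$ coincide up to lengths tending to $\infty$, then $x_n$ and $y_n$ have the same limits.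

For example $\partial\mathbb R^2=S^1$, and $\partial T$ is a Cantor set.

**Fact 4.** If $A\subset E$ is closed and convex, then $\partial A\subset\partial E$ is closed, and a ray from a point of $A$ to a point of $\partial A$ stays in $A$. Hence if closed convex sets $A_i$ have a common point, then $\bigcap\partial A_i=\partial\bigcap A_i$ (take rays from the common point).

**Fact 5.** In a Euclidean polyhedral complex with finitely many shapes, the concatenation of two geodesic segments at $p$ is a local geodesic iff their directions have distance $\ge\pi$ in the link of $p$. In a CAT(0) space local geodesics are geodesics.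

**Fact 6 (Reshetnyak).** Gluing two complete CAT(0) spaces along isometric complete convex subsets gives a CAT(0) space containing both isometrically (Bridson–Haefliger, II.11.1).

**Fact 7.** If $\alpha,\beta$ are unit-speed geodesics from the same point, then $d(\alpha(\tau),\beta(\tau))\le\frac{\tau}{s}d(\alpha(s),\beta(s))$ for $0\le\tau\le s$.

The next lemma is the scissors with which we cut boundaries into parts.

**Lemma 1 (splitting).** Let $E$ be a proper CAT(0) space, $A,B$ closed, $E=A\cup B$, and $C=A\cap B$ nonempty and convex. Then $A,B$ are convex, $\partial E=\partial A\cup\partial B$ and $\partial A\cap\partial B=\partial C$.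

*Proof.* The sets $A\setminus C=E\setminus B$ and $B\setminus C=E\setminus A$ are open and disjoint. If a geodesic between points of $A$ enters $B\setminus C$, a maximal subinterval in $B\setminus C$ has endpoints in $B$ and in $A$, hence in $C$. Then this subsegment lies in the convex set $C$, a contradiction. So $A$ is convex, and likewise $B$. A ray from $o\in C$ meets $C$ in a closed convex set containing $o$. If it leaves $C$, it stays afterwards in $A\setminus C$ or in $B\setminus C$ by connectedness. So its endpoint is in $\partial A\cup\partial B$. The last claim is Fact 4. $\square$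

The conjecture, precisely: if $(\Gamma_1,V_1)$ and $(\Gamma_2,V_2)$ are Coxeter systems with $\Gamma_1\cong\Gamma_2$, then $\partial\Sigma(\Gamma_1,V_1)$ and $\partial\Sigma(\Gamma_2,V_2)$ are homeomorphic.

## 3. The groups $\Gamma(D)$ and the two theorems

For $(D,S)$ as in Section 1 let $\Gamma=\Gamma(D)$ be the Coxeter group with generating set $V_S=\{1,\dots,9\}\cup\{l_1,\dots,l_4\}\cup S$ and

* $m(i,i+1)=2$ (indices mod 9);
* $m(l_1,l_3)=m(l_1,l_4)=m(l_2,l_3)=m(l_2,l_4)=2$;
* $m(l_k,x)=2$ for $x\in\{1,4,7\}\cup S$;
* $m$ on $S$ as in $(D,S)$;
* all other $m(v,w)$, $v\ne w$, equal to $\infty$.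

Put $M=\langle 1,\dots,9\rangle$, $Q=\langle1,4,7\rangle\cong\mathbb Z_2*\mathbb Z_2*\mathbb Z_2$, $L=\langle l_1,\dots,l_4\rangle\cong D_\infty\times D_\infty$, $G=Q*D$, $P=G\times L$. A generator in $\{1,\dots,9\}\setminus\{1,4,7\}$ has $m=\infty$ with everything in $S\cup\{l_1,\dots,l_4\}$, so reading off the presentation gives
$$\Gamma=M*_QP. \tag{3}$$
As an abstract group $\Gamma$ depends only on $D$. If $S,S'$ are Coxeter generating sets of $D$, then $V_S$ and $V_{S'}$ are Coxeter generating sets of the same group.

**Theorem A.** If $\partial\Sigma(\Gamma(D),V_S)\cong\partial\Sigma(\Gamma(D),V_{S'})$, then $\delta_S=\delta_{S'}$.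

**Theorem B.** Let $D_6$ be the dihedral group of order $12$ and $D=(D_6)^n$, $n\ge1$. Then $\Gamma(D)$ has $n+1$ Coxeter generating sets with pairwise non-homeomorphic boundaries. In particular ($n=1$) the Rigidity Conjecture is false.

For $n=1$ the counterexample is explicit: $V_1=\{1,\dots,9,l_1,\dots,l_4,s,t\}$ with $m(s,t)=6$ and the other values as above, and $V_2=\{1,\dots,9,l_1,\dots,l_4,s,tst,(st)^3\}$.

**Proof of Theorem B from Theorem A.** The purpose is to compare the two cells of $D_6$. In the unit regular 12-gon the nontrivial distances from a vertex are
$$1,1,c_2,c_2,c_3,c_3,c_4,c_4,c_5,c_5,c_6,\qquad c_k=\frac{\sin(k\pi/12)}{\sin(\pi/12)},$$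
increasing in $k$, with $c_2=2\cos15^\circ>1.9$ and $c_3=1+\sqrt3>2.7$. In the unit hexagon the distances are $0,1,1,\sqrt3,\sqrt3,2$. Multiplying by $[0,1]$ adds $1,\sqrt2,\sqrt2,2,2,\sqrt5$, so the sorted nontrivial list is
$$1,1,1,\sqrt2,\sqrt2,\sqrt3,\sqrt3,2,2,2,\sqrt5 .$$
Compare the sorted lists entry by entry. The first two entries agree, the next two ($1$ and $\sqrt2$) are $<c_2$, and the remaining seven are $\le\sqrt5<c_3$. So there is a bijection $b:D_6\to D_6$ fixing $1$ that never increases the length (from first to second system) and strictly decreases some length.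

On $(D_6)^n$ let $S_j$, $0\le j\le n$, use the second system in the first $j$ factors and the first system in the others. The cell is the metric product of the factors' cells, so $|\cdot|^2$ is the sum over the coordinates. Applying $b$ in the $(j+1)$-st coordinate is a bijection of $D$ fixing $1$ under which $|\cdot|_{S_{j+1}}\le|\cdot|_{S_j}$, strictly somewhere. So $p_{S_{j+1}}>p_{S_j}$ on $(0,\infty)$, and by (2) $\delta_{S_0}<\delta_{S_1}<\dots<\delta_{S_n}$. Apply Theorem A. $\square$

The rest of the lecture proves Theorem A.

## 4. The boundary of the block alone does not see $S$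

**The simplest cases.** A finite group has a bounded Davis complex, so $\partial\Sigma_D=\emptyset$ for every $S$. For $D\times D_\infty$ the complex is $\Sigma_D\times\mathbb R$ and the boundary is two points. For $D\times L$ it is $\Sigma_D\times\mathbb R^2$, and the boundary is a circle. Changing $S$ changes nothing. The next case is $G=Q*D$.

**Cut vertices in $\Sigma_G$.** Spherical subsets of $\{1,4,7\}\cup S$ lie in $S$ or are $\{1\},\{4\},\{7\}$. So $\Sigma(G,\{1,4,7\}\cup S)$ is the space $\Sigma_G$ of Section 1. A vertex $g$ lies in the tree of $gQ$ and the cell $g\Sigma_D$, and the pattern of gluing is the Bass–Serre tree of $Q*D$. Hence each vertex $x$ is a cut point: $\Sigma_G\setminus\{x\}$ has four components, one for each of the three tree edges at $x$ and one containing the rest of the $D$-cell at $x$ (a convex polytope minus a vertex is connected). The corresponding parts of the link of $x$ are at infinite distance from each other, so a path made of geodesics that changes component at each vertex where its pieces meet is geodesic (Fact 5). In particular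
$$d(1,q_0d_1q_1\cdots d_kq_k)=\sum_j|q_j|+\sum_j|d_j|_S \tag{4}$$
for $q_j\in Q$, $d_j\in D$, with $d_j\neq1$ for all $j$ and $q_j\ne1$ for $0<j<k$, where $|q|$ is word length. A geodesic that leaves a tree $T_v$ does so at a vertex $x$ and would have to return through $x$, so the $T_v$ are convex. If $v\ne v'$, there is a vertex $x\in T_v$ with $T_{v'}$ on the $D$-cell side of $x$. Lemma 1 with $C=\{x\}$ (so $\partial C=\emptyset$) gives $\partial T_v\cap\partial T_{v'}=\emptyset$.

**Lines.** Let $K_1=\langle1,4\rangle$, $K_2=\langle4,7\rangle$, $K_3=\langle7,1\rangle$, and let $\mathcal U$ be the set of all cosets $u=gK_j$ in $G$. Then $\ell_u=g\Sigma_{K_j}$ is a geodesic line in a unique tree $T_v$, whose edges alternate between two colors; write $u\subset T_v$. Each vertex lies on exactly three lines, one for each pair of colors. The two-point sets $\partial\ell_u$ are pairwise distinct, since a line in a tree is determined by its ends and different trees have disjoint boundaries.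

Let $o_G=1\in G$ and $|p|=d(o_G,p)$. Every geodesic from $o_G$ to a point of $T_v$ enters $T_v$ at the same vertex $x_v$ (with $x_v=o_G$ if $o_G\in T_v$). From $x_v$ the tree $T_v$ has a unique nearest point $b_u\in\ell_u$, a vertex. So with $r(u)=d(o_G,\ell_u)=|b_u|$, every geodesic from $o_G$ to a point $p\in\ell_u$, or to an end of $\ell_u$, passes through $b_u$, and
$$|p|=r(u)+d(b_u,p)\qquad(p\in\ell_u). \tag{5}$$
By local finiteness only finitely many $u$ have $r(u)\le R$.

**Lemma 2 (shadows).** For a vertex $x\ne o_G$ let $B_x$ be $\{x\}$ together with the components of $\Sigma_G\setminus\{x\}$ not containing $o_G$, and $Sh(x)=\partial B_x$. Then $Sh(x)$ is clopen in $\partial\Sigma_G$ and consists of the endpoints of the rays from $o_G$ through $x$. Each ray from $o_G$ passes through vertices $x_k\to\infty$, and the $Sh(x_k)$ form a neighborhood basis of its endpoint. The union $\bigcup_u\partial\ell_u$ is dense in $\partial\Sigma_G$, and $\partial\Sigma_G$ is a Cantor set.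

*Proof.* Let $A_x$ be $\{x\}$ together with the component containing $o_G$. By Lemma 1 with $C=\{x\}$, $\partial\Sigma_G=\partial A_x\sqcup\partial B_x$, so $Sh(x)$ is clopen. A ray from $o_G\in A_x$ to a point of $Sh(x)$ must leave $A_x$, hence passes through $x$. Conversely, near $x$ the set $A_x$ is contained in one tree edge or one polytope having $x$ as a vertex, so no geodesic passes through $x$ inside $A_x$. Since $A_x$ is convex, a ray from $o_G$ through $x$ has no point of $A_x$ after $x$, and so it ends in $Sh(x)$.

A ray cannot stay in one edge or one polytope, and polytopes can be left only at vertices, so it passes through vertices $x_k\to\infty$. All rays from $o_G$ to points of $Sh(x_k)$ agree up to $x_k$, so the $Sh(x_k)$ form a neighborhood basis. Hence $\partial\Sigma_G$ is totally disconnected. Given $x_k$, choose a line $\ell_u$ through $x_k$ avoiding the tree edge at $x_k$ towards $o_G$, if there is one. Then $\ell_u\subset B_{x_k}$ and $\partial\ell_u\subset Sh(x_k)$. This gives density, and shows that each neighborhood contains at least two points. A nonempty compact metrizable totally disconnected space without isolated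 points is a Cantor set. $\square$

**Coordinates on $\partial Y$.** Let $Y=\Sigma_P=\Sigma_G\times\Sigma_L$ with $\Sigma_L=\mathbb R^2$, vertex set $\mathbb Z^2$, and $o=(o_G,0)$ (the identity of $\Gamma$). Rays from $o$ in $Y$ have the form $t\mapsto(\xi(t\cos\alpha),(t\sin\alpha)\theta)$, so $\partial Y$ is the join $\partial\Sigma_G*\partial L$ with $\partial L:=\partial\Sigma_L=S^1$. For $\xi\in\partial\Sigma_G$ and $z\in\mathbb R^2$ let $(\xi,z)$ be the endpoint of $s\mapsto(\xi(s),sz)$, up to speed; $z$ is the slope. This gives a homeomorphism $\partial Y\setminus\partial L\cong\partial\Sigma_G\times\mathbb R^2$, and $(\xi,0)=\xi$. If $(p_n,h_n)\in Y$, $p_n\to\xi$, $|p_n|\to\infty$, then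
$$(p_n,h_n)\to(\xi,z)\ \text{ if } \frac{h_n}{|p_n|}\to z\in\mathbb R^2,\qquad (p_n,h_n)\to\theta\in\partial L\ \text{ if } \frac{|h_n|}{|p_n|}\to\infty,\ \frac{h_n}{|h_n|}\to\theta. \tag{6}$$
The set $\Delta_\xi=(\{\xi\}\times\mathbb R^2)\cup\partial L$ is a closed disc with boundary circle $\partial L$, and $\Delta_\xi\cap\Delta_{\xi'}=\partial L$ for $\xi\ne\xi'$.

**A natural map that fails to extend.** Someone trying to prove the conjecture would take two systems $S_1,S_2$ of $D$ and extend the identity map of $P$, a quasi-isometry $Y_1\to Y_2$, to the boundaries. Already for $D=D_6$ this fails. Consider $x_k=4d_14d_2\cdots4d_k$ with $d_j\in\{s,z\}$, where here $z=(st)^3$. By (4), in the second system $|x_k|_2=2k$. In the first, $z$ is opposite to $1$ in the 12-gon, at distance $c_6>3.8$, so $|x_k|_1=2k+(c_6-1)\cdot\#\{j\le k:d_j=z\}$. Choose runs of $s$ and of $z$ of rapidly growing length, so that $|x_k|_1/|x_k|_2$ has both $1$ and $(1+c_6)/2$ as limit points. Fix a slope $z_0\in\mathbb R^2\setminus\{0\}$ and $h_k\in\mathbb Z^2$ with $|h_k-|x_k|_1z_0|\le1$. By (6) the points $(x_k,h_k)$ converge to one point of slope $z_0$ in $\partial Y_1$,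 while in $\partial Y_2$ they have limit points of slopes $z_0$ and $\frac{1+c_6}{2}z_0$. So the identity has no continuous extension: slopes are measured against $|x|$, and $|x|$ depends on $S$ in a way that varies along a ray.

This does not yet refute anything. By Lemma 2, $\partial Y$ is the join of a Cantor set and a circle for every $S$, so $\partial Y_1\cong\partial Y_2$ by some other homeomorphism that ignores slopes. Here the block alone stops being useful, because its boundary contains no lengths.

**How the planes put lengths into the topology.** In the full complex a plane is glued along each $T_v\times\{h\}$. It will turn out that $\partial X\setminus\partial Y$ has one component $Z_{u,h}$ for each line $u\in\mathcal U$ and lattice point $h$, and that $\overline{Z_{u,h}}$ meets $\partial Y$ in $\partial\ell_u$. A homeomorphism preserving $\partial Y$ therefore matches lines $u\mapsto\pi u$, and for each $u$ it permutes the lattice by some $\sigma_u$. When the lines $u_n$ shrink to $\xi$ and $h_n/r(u_n)\to z$, the closures converge to the radial arc from $\xi$ to $(\xi,z)$ in $\Delta_\xi$. So the topology reads off $h_n/r(u_n)$. As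 the $\sigma_u$ are bijections of a lattice, counting lattice points forces $r_1(u_n)/r_2(\pi u_n)$ to converge to a number $c(\xi)$. Growth near $\xi$ then gives $c(\xi)=\delta_{S_2}/\delta_{S_1}$, which alone is no contradiction: distances may simply have been rescaled. The second rate $\log2$, measured inside one tree, calibrates the scale, because a homeomorphism also recognizes which lines share a tree. This gives $c(\xi)=1$.

## 5. The complex $X$ as a tree of planes and blocks

Fix $D,S$ and let $X=\Sigma(\Gamma,V_S)$.

**Step 1: pieces.** The purpose is to split $X$ according to (3). A spherical subset of $V_S$ lies in $\{1,\dots,9\}$ or in $\{1,4,7\}\cup S\cup\{l_k\}$, and the spherical subsets of both are $\emptyset,\{1\},\{4\},\{7\}$. Hence $X$ is the union of the *planes* $\gamma H$, $H=\Sigma_M$, and the *blocks* $\gamma Y$, $Y=\Sigma_P$, with vertex sets $\gamma M$, $\gamma P$. Distinct pieces of the same kind are disjoint (distinct cosets). Since $M\cap P=Q$, a plane and a block are disjoint or meet in a tree $xT$, $T=\Sigma_Q$. The pieces are the vertices, and the trees $T_e=xT$ the edges $e$, of the Bass–Serre tree $\mathcal T$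 of $M*_QP$. Two distinct pieces meet iff they are adjacent in $\mathcal T$, and distinct trees $T_e$ are disjoint.

**Step 2: planes.** We need $H$ to be a hyperbolic plane-like surface with extendable geodesics. It is a square complex in which every vertex link is a 9-cycle with edges of length $\pi/2$, so it is a contractible surface without boundary and homeomorphic to $\mathbb R^2$. The group $M$ also acts geometrically on $\mathbb H^2$, by reflections in a right-angled 9-gon. So $H$ is Gromov hyperbolic, say with $\mu$-thin triangles, and $\partial H\cong S^1$. Links of points of $H$ are circles of length $\ge2\pi$, in which every point has a point at distance $\ge\pi$. So geodesic segments can be prolonged, and by completeness *every direction at every point of $H$ is the initial direction of a geodesic ray of $H$*. In a vertex link $1,4,7$ are at pairwise distance $3\pi/2\ge\pi$, so non-backtracking paths in $T$ are geodesics and $T$ is convex in $H$.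

**Step 3: blocks.** $Y=\Sigma_G\times\mathbb R^2$ was described in Section 4. The cosets of $Q$ in $P=G\times L$ are the sets $gQ\times\{h\}$, so the trees $T_e\subset Y$ are exactly $T_{v,h}=T_v\times\{h\}$, $v\in G/Q$, $h\in\mathbb Z^2$. They are convex in $Y$. Let $H_{v,h}$ be the plane glued to $Y$ along $T_{v,h}$.

**Step 4: convexity.** We show that all pieces, all $T_e$, and all unions of pieces along subtrees of $\mathcal T$ are convex in $X$. Let $F$ be the union of finitely many pieces forming a subtree, with its length metric $d_F$. Add the pieces one at a time: a new piece meets the previous union in one tree $T_e$, convex on both sides. By Fact 6 and induction $(F,d_F)$ is CAT(0), and smaller such unions are isometrically embedded in it. A path in $X$ between points of $F$ is compact, so by local finiteness it lies in a larger finite union $F'\supset F$, and its length is $\ge d_{F'}=d_F$. So $d_X=d_F$ on $F$. As $F$ is geodesic and $X$ uniquely geodesic, $F$ is convex in $X$. For infinite subtrees, two points lie in a finite one. Finally $T_e$ is the intersection of two convex pieces.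

**Step 5: splitting along a tree.** For an edge $e$ of $\mathcal T$ let $X_e^\pm$ be the unions of the pieces in the two components of $\mathcal T\setminus e$. Then $X_e^+\cap X_e^-=T_e$, and Lemma 1 gives $\partial X=\partial X_e^+\cup\partial X_e^-$, $\partial X_e^+\cap\partial X_e^-=\partial T_e$, a Cantor set. If $w$ is an endpoint of $e$, let $X_e^{(w)}$ be the side containing $w$, and call the other side the *part behind $T_e$, seen from $w$*. We have $w=\bigcap_{e\ni w}X_e^{(w)}$: a point of the intersection in a piece $w'\ne w$ lies, for the first edge $e$ from $w$ to $w'$, in both sides of $e$, hence in $T_e\subset w$. By Fact 4,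
$$\partial w=\bigcap_{e\ni w}\partial X_e^{(w)},\qquad \partial w\cap\partial w'\subset\partial T_e\ \text{ for } w\neq w' \text{ and each edge } e \text{ between them.} \tag{7}$$

**Step 6: orientation principle.** This will locate boundary sets in $\mathcal T$. Suppose each edge of $\mathcal T$ is oriented so that no two edges point away from each other. Then each vertex has at most one outgoing edge. If no vertex has all its edges pointing to it, each vertex has exactly one, and from every vertex the outgoing edges form a path $e_1,e_2,\dots$. It never backtracks, since $e_n$ is incoming at its end vertex. So it is an edge ray, oriented forward.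

## 6. Trees in a plane diverge, and edge rays end in points

The purpose of this section is Lemma 5: an end of $\mathcal T$ contributes at most one boundary point. It rests on the fact that distinct translates of $T$ in a plane diverge.

**Lemma 3.** For every $R$ there is $\kappa_0(R)$ such that for distinct translates $T\ne T'$ of $\Sigma_Q$ in $H$ the set $\{a\in T:d(a,T')\le R\}$ has diameter $\le\kappa_0(R)$. In particular $\partial T\cap\partial T'=\emptyset$.

*Proof.* **Reduction to vertices.** Let $R'$ be the maximal word length of $\gamma\in M$ with $d(1,\gamma)\le R+1$. If $a\in T$ and $d(a,T')\le R$, a vertex of $T$ within $\frac12$ of $a$ is at distance $\le R+1$, hence at word distance $\le R'$, from a vertex of $T'$. So it suffices to show: if $a_1,a_2\in T$ and $b_1,b_2\in T'$ are vertices with $a_k,b_k$ at word distance $\le R'$, then the $T$-distance $m$ of $a_1,a_2$ is $<4R'+2$. Then $\kappa_0(R)=4R'+3$ works.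

**Centralizers.** We need that the centralizer of a generator $i$ in $M$ is $\langle i\rangle\times W_{\{i-1,i+1\}}$. Let $\gamma$ commute with $i$. Multiplying by $i$ if necessary, assume $\ell(\gamma i)>\ell(\gamma)$, and let $s_1\cdots s_k$ be a reduced word for $\gamma$. Then $is_1\cdots s_k$ and $s_1\cdots s_ki$ are reduced words for the same element, so by Fact 2 they differ by swaps of adjacent commuting letters. Let $j$ be a generator not commuting with $i$. Such swaps do not change the word obtained by deleting all letters other than $i,j$. So $iu=ui$ in the free monoid on $\{i,j\}$, where $u$ comes from $s_1\cdots s_k$. Comparing letters from the left, $u$ is a power of $i$, so $j$ does not occur in $\gamma$. Hence only $i,i\pm1$ occur.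

**Two consecutive common walls.** Suppose $m\ge4R'+2$. The $T$-path from $a_1$ to $a_2$ is a geodesic of the Cayley graph (Fact 1), and its $m$ edges cross $m$ distinct walls separating $a_1,a_2$. A wall separating $a_1,a_2$ but not $b_1,b_2$ separates $a_1,b_1$ or $a_2,b_2$; there are at most $2R'$ of these. Among $2R'+1$ disjoint pairs of consecutive edges there is one, $[x,xi],[xi,xij]$ with $i\neq j$ in $\{1,4,7\}$, both of whose walls separate $b_1,b_2$ and hence cross edges of $T'$.

**Contradiction.** If an edge $[y,yk]$ of $T'$ crosses the wall of $[x,xi]$, then $yky^{-1}=xix^{-1}$. Distinct generators of $M$ are not conjugate (abelianize), so $k=i$, and $x^{-1}y$ commutes with $i$: $x^{-1}y\in\langle i\rangle\times W_{\{i\pm1\}}$. Thus one of $y,yi$ equals $xiw$ with $w\in W_{\{i\pm1\}}$, and $xiw\in T'$. In the same way, the wall of $[xi,xij]$ gives $xiw'\in T'$ with $w'\in W_{\{j\pm1\}}$. The vertex set of $T'$ is a coset of $Q$, so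
$$w^{-1}w'\in Q\cap W_{\{i\pm1,j\pm1\}}=1,$$
because $\{1,4,7\}$ is disjoint from $\{i\pm1,j\pm1\}$ (the neighbors of $1,4,7$ are $9,2;\ 3,5;\ 6,8$). So $w=w'\in W_{\{i\pm1\}}\cap W_{\{j\pm1\}}=1$. Hence $xi\in T\cap T'$ and $T=T'$, a contradiction.

**Boundaries.** A common boundary point would give a ray of $T$ within bounded distance of $T'$, a set of infinite diameter. $\square$

**Lemma 4.** There is $\kappa$ such that if $T_a\ne T_b$ are translates of $T$ in one plane, $x,x'\in T_a$ and $y,y'\in T_b$, then some points of $[x,y]$ and $[x',y']$ are at distance $\le\kappa$.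

*Proof.* Geodesic quadrilaterals in the plane are $2\mu$-thin. If some point of $[x,y]$ is $2\mu$-close to $[x',y']$, we are done. Otherwise $[x,y]$ is covered by the closed $2\mu$-neighborhoods of $[x,x']\subset T_a$ and $[y,y']\subset T_b$. Both meet $[x,y]$, which is connected, so some $p\in[x,y]$ is $2\mu$-close to some $a\in T_a$ and to $T_b$; thus $d(a,T_b)\le4\mu$. By symmetry there are $p'\in[x',y']$ and $a'\in T_a$ with the same properties. By Lemma 3, $d(p,p')\le4\mu+\kappa_0(4\mu)=:\kappa$. $\square$

**Lemma 5.** Let $e_1,e_2,\dots$ be an edge ray in $\mathcal T$, with $X_{e_n}^+$ the side containing the tail. (a) $\bigcap_n\partial X_{e_n}^+$ has at most one point. (b) If $\omega$ lies in this intersection and $y_n\in\partial T_{e_n}$, then $y_n\to\omega$.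

*Proof.* **Rays must cross the trees.** Fix a base point $o$. It lies in finitely many pieces, so $o\notin X_{e_k}^+$ for large $k$. Let $k$ be large and $x\in\partial X_{e_m}^+$ with $m\ge k+2$. We claim that the ray from $o$ to $x$ meets $T_{e_k}$. If not, it stays in $X_{e_k}^-$, so $x\in\partial X_{e_k}^-\cap\partial X_{e_k}^+=\partial T_{e_k}$. For $k\le l\le m$ we then have $x\in\partial T_{e_k}\subset\partial X_{e_l}^-$ and $x\in\partial X_{e_m}^+\subset\partial X_{e_l}^+$, so $x\in\partial T_{e_l}$. Planes and blocks alternate along the edge ray, so among $T_{e_k},T_{e_{k+1}},T_{e_{k+2}}$ two consecutive ones lie in a common plane. They are distinct and share the boundary point $x$, contradicting Lemma 3.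

**Fellow traveling.** Let $k$ be large with $T_{e_k},T_{e_{k+1}}$ in a common plane (every second $k$). Let $x,x'\in\partial X_{e_{k+3}}^+$, with unit-speed rays $\alpha,\beta$ from $o$. Both rays meet $T_{e_k}$ and $T_{e_{k+1}}$, and the subsegments between the meeting points lie in that plane. By Lemma 4 there are $s,t\ge R_k:=\min\{d(o,T_{e_k}),d(o,T_{e_{k+1}})\}$ with $d(\alpha(s),\beta(t))\le\kappa$. Then $|s-t|\le\kappa$, so $d(\alpha(s),\beta(s))\le2\kappa$, and by Fact 7 $d(\alpha(\tau),\beta(\tau))\le2\kappa\tau/R_k$ for $\tau\le R_k$. The $T_{e_k}$ are distinct and disjoint, so $R_k\to\infty$ by local finiteness. Taking $x,x'\in\bigcap_n\partial X_{e_n}^+$ gives (a). Taking $x=\omega$ and $x'=y_n$ with $n\ge k+3$ gives (b). $\square$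

## 7. Two-spheres in $\partial X$ single out the block boundaries

The purpose is to make block boundaries topologically recognizable.

**Lemma 6.** Every subset of $\partial X$ homeomorphic to $S^2$ lies in $\partial(\gamma Y)$ for exactly one block. Every $\partial(\gamma Y)$ is a union of embedded 2-spheres.

*Proof.* For the second statement use $\Delta_\xi\cup\Delta_{\xi'}$, $\xi\ne\xi'$: two discs glued along their boundary circle.

Let $\mathcal S\subset\partial X$ with $\mathcal S\cong S^2$. A compact totally disconnected set does not separate $S^2$ (Alexander duality) and has empty interior in it. So for each edge $e$ the set $\mathcal S\setminus\partial T_e$ is connected and dense in $\mathcal S$. It is the disjoint union of its relatively closed subsets in $\partial X_e^+$ and in $\partial X_e^-$, so one of them is everything, and by density $\mathcal S$ lies in that $\partial X_e^\pm$. It does not lie in both, as $\mathcal S\not\subset\partial T_e$. Orient $e$ towards the side containing $\mathcal S$. If $e,f$ pointed away from each other, the side of $f$ would lie in the other side of $e$, and $\mathcal S\subset\partial X_e^+\cap\partial X_e^-=\partial T_e$,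 impossible.

By the orientation principle there are two cases. If $\mathcal S\subset\bigcap_n\partial X_{e_n}^+$ for an edge ray, Lemma 5(a) gives a contradiction. Otherwise all edges at some vertex $w$ point to $w$, and $\mathcal S\subset\partial w$ by (7). The circle $\partial(\gamma H)$ contains no 2-sphere, so $w$ is a block. Uniqueness: by (7), boundaries of distinct blocks meet in a subset of a Cantor set. $\square$

## 8. The components of $\partial X\setminus\partial Y$

For $u\subset T_v$ put $\ell_{u,h}=\ell_u\times\{h\}\subset T_{v,h}$. A ray $s\mapsto(\xi(s),h)$ is asymptotic to $s\mapsto(\xi(s),0)$, so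
$$\partial T_{v,h}=\partial T_v,\qquad\partial\ell_{u,h}=\partial\ell_u\qquad\text{for all }h\in\mathbb Z^2. \tag{8}$$
All the circles $\partial H_{v,h}$, $h\in\mathbb Z^2$, thus contain the same Cantor set $\partial T_v$.

**Lemma 7 (complementary regions).** The components of $H_{v,h}\setminus T_{v,h}$ are open sets $E_{u,h}$, one for each $u\subset T_v$, with $\bar E_{u,h}=E_{u,h}\cup\ell_{u,h}$ and $\bar E_{u,h}\cap T_{v,h}=\ell_{u,h}$. The set $I_{u,h}:=\partial\bar E_{u,h}\setminus\partial\ell_u$ is one of the two open arcs of $\partial H_{v,h}\setminus\partial\ell_u$, and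
$$\partial H_{v,h}=\partial T_v\sqcup\bigsqcup_{u\subset T_v}I_{u,h}. \tag{9}$$

*Proof.* **Two sides of a line.** We first find the region belonging to $u$. Let $\ell_u$ have colors $i$ and $j=i+3$ (mod 9); the pairs are $(1,4),(4,7),(7,1)$. At a vertex $x$ of $\ell_{u,h}$ the two edges of $\ell_{u,h}$ divide the link, a 9-cycle, into a *short* open arc of length $3\pi/2$ containing the directions $i+1,i+2$, and a *long* one of length $3\pi$ containing the third color of $\{1,4,7\}$. Along an edge $[x,xi]$ of $\ell_{u,h}$ the square spanned by $i,i+1$ is on the short side at both ends, and the square spanned by $i,i-1$ on the long side at both ends. For edges of color $j$ the square with $j-1$ is short and the one with $j+1$ is long. So the local short sides fit together to a connected set along $\ell_{u,h}$, and so do the long ones. The properly embedded line $\ell_{u,h}$ separates the plane $H_{v,h}\cong\mathbb R^2$ into exactly two components, each with frontier $\ell_{u,h}$. So one, called $E_{u,h}$, contains the short sides, and the other the long sides.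

**$E_{u,h}$ is a component of the complement of $T_{v,h}$.** $T_{v,h}\setminus\ell_{u,h}$ consists of connected branches that start with edges of the third color, on the long side. So $E_{u,h}\cap T_{v,h}=\emptyset$. As $E_{u,h}$ is open and connected with frontier $\ell_{u,h}\subset T_{v,h}$, it is a component of $H_{v,h}\setminus T_{v,h}$. The statements about $\bar E_{u,h}$ follow. Different $u$ have different frontiers, hence different components.

**Every component arises.** Let $p\in H_{v,h}\setminus T_{v,h}$ and let $y$ be the point of $T_{v,h}$ nearest to $p$; then $[p,y]\cap T_{v,h}=\{y\}$. If $y$ is a vertex, $[y,p]$ starts in one of the three open arcs of the link between $1,4,7$, that is, on the short side of one of the three lines through $y$. If $y$ is interior to an edge of color $i$, then $[y,p]$ starts in the square $\{i,i+1\}$ or $\{i,i-1\}$, that is, on the short side of the line through this edge with colors $i,i+3$, respectively $i-3,i$. So $p\in E_{u,h}$ for the corresponding $u$.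

**The arcs.** Apply Lemma 1 in $H_{v,h}$ to $\bar E_{u,h}$ and $H_{v,h}\setminus E_{u,h}$. Their boundaries are closed sets covering the circle and meeting in the two points of $\partial\ell_u$. Both contain further points. For the second take points of $\partial T_v\setminus\partial\ell_u$. For the first take a ray of $H_{v,h}$ from a vertex of $\ell_{u,h}$ in a direction of the short arc: it never returns to the convex set $\ell_{u,h}$, so it stays in $\bar E_{u,h}$, and its endpoint is not in $\partial\ell_u$, since otherwise the ray would lie in $\ell_{u,h}$. Each of the two open arcs of the circle is connected, so it belongs to exactly one of the two boundaries, and each boundary gets one arc.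

**The partition.** A ray from a point of $T_{v,h}$ stays in $T_{v,h}$, or leaves this convex set for good into one $E_{u,h}$. In the second case its endpoint is in $\partial\bar E_{u,h}$ and not in $\partial T_v$ (Fact 4), so it is in $I_{u,h}$. The sets are disjoint: $T_{v,h}$ and all $\bar E_{u',h}$, $u'\ne u$, lie in $H_{v,h}\setminus E_{u,h}$, whose boundary is the complement of $I_{u,h}$. $\square$

**The sets $Z_{u,h}$.** Each tree $T_e\subset H_{v,h}$ other than $T_{v,h}$ is connected and disjoint from $T_{v,h}$, so it lies in one $E_{u,h}$. Let $X_{u,h}$ be the union of $\bar E_{u,h}$ and all parts of $X$ behind trees $T'\subset E_{u,h}$ (seen from $H_{v,h}$). Let $X'_{u,h}$ be the union of $H_{v,h}\setminus E_{u,h}$ and all parts behind the other trees of $H_{v,h}$, including the part behind $T_{v,h}$, which contains $Y$. Both are subcomplexes, hence closed, and they cover $X$. The part behind $T_e$ meets $H_{v,h}$ in $T_e$, and parts behind different trees are disjoint. So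
$$X_{u,h}\cap X'_{u,h}=\ell_{u,h},\qquad Z_{u,h}:=\partial X_{u,h}\setminus\partial\ell_u=\partial X\setminus\partial X'_{u,h}, \tag{10}$$
by Lemma 1, and $Z_{u,h}$ is open.

**Lemma 8.** The components of $\partial X\setminus\partial Y$ are exactly the sets $Z_{u,h}$ ($u\in\mathcal U$, $h\in\mathbb Z^2$), which are pairwise distinct. Moreover $\overline{Z_{u,h}}=\partial X_{u,h}=Z_{u,h}\cup\partial\ell_u$ and $\overline{Z_{u,h}}\cap\partial Y=\partial\ell_u$.

*Proof.* **They cover.** A ray from $o$ not contained in $Y$ leaves $Y$ at a point of some $T_{v,h}$. The only pieces containing this point are $Y$ and $H_{v,h}$, so the ray enters $H_{v,h}\setminus T_{v,h}$, hence some $E_{u,h}$. It has left the convex set $X'_{u,h}\ni o$ and never returns. Its endpoint is in $\partial X_{u,h}$, and not in $\partial\ell_u\subset\partial Y$, since a ray from $o\in Y$ to $\partial Y$ stays in $Y$. So $\partial X\setminus\partial Y\subset\bigcup Z_{u,h}$.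

**They are disjoint, open and nonempty.** We have $Y\subset X'_{u,h}$. Also $X_{u',h'}\subset X'_{u,h}$ for $(u',h')\ne(u,h)$: this is clear if both belong to the same plane, and otherwise $X_{u',h'}$ lies in the part behind $T_{v,h}$ seen from $H_{v,h}$. By (10) the $Z_{u,h}$ are disjoint from $\partial Y$ and from each other. They contain $I_{u,h}\neq\emptyset$. It remains to show that each is connected.

**A connected core.** Let $\mathcal R=I_{u,h}\cup\bigcup_w\partial w$ over all pieces $w$ behind trees $T'\subset E_{u,h}$. For such $w$, (7) gives $\partial w\cap\partial\ell_u\subset\partial T'\cap\partial T_{v,h}=\emptyset$ (Lemma 3), so $\mathcal R\subset Z_{u,h}$. Similarly $\partial T'\subset I_{u,h}$. All $\partial w$ are connected (circles, or joins with $S^1$), and each meets the boundary of its predecessor on the way from $H_{v,h}$ (for the first one, $I_{u,h}$) in a nonempty $\partial T_e$. So $\mathcal R$ is connected.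

**The core is dense.** Let $\omega\in Z_{u,h}\setminus\mathcal R$. Then $\omega$ lies in no $\partial w$. For $w\subset X'_{u,h}$ this is (10), and for $w$ behind a tree $T'\subset E_{u,h}$ it holds by choice. For $w=H_{v,h}$, Fact 4 gives $\partial H_{v,h}\cap\partial X_{u,h}=\partial(H_{v,h}\cap X_{u,h})=\partial\bar E_{u,h}$, so $\partial H_{v,h}\cap Z_{u,h}=I_{u,h}\subset\mathcal R$. Orient each edge $e$ of $\mathcal T$ to the side whose boundary contains $\omega$, unique as $\omega\notin\partial T_e$. As in Lemma 6 no two edges point away from each other, and by (7) no vertex has all its edges pointing to it. So there is an edge ray $e_1,e_2,\dots$ from the vertex $Y$ with $\omega\in\partial X_{e_n}^+$ for all $n$. Here $e_1$ leads to some plane $H_{v',h'}$, and $T_{e_2}\subset E_{u',h'}$ for some $u'\subset T_{v'}$. So $X_{e_2}^+\subset X_{u',h'}$ and $\omega\in\partial X_{u',h'}\setminus\partial Y\subset Z_{u',h'}$. Hence $(u',h')=(u,h)$, and $\partial T_{e_n}\subset\mathcal R$ for $n\ge2$. By Lemma 5(b), $\omega\in\overline{\mathcal R}$. Thus $\mathcal R\subset Z_{u,h}\subset\overline{\mathcal R}$, and $Z_{u,h}$ is connected.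

**Closures.** The endpoints $\partial\ell_u$ of the arc $I_{u,h}$ lie in $\overline{Z_{u,h}}$, and $\partial X_{u,h}=Z_{u,h}\cup\partial\ell_u$ is closed. The last claim follows from $Z_{u,h}\cap\partial Y=\emptyset$. $\square$

## 9. Limits of components, and which components belong to one tree

To compute limits of the $\overline{Z_{u,h}}$ we need one good point in each. The next lemma supplies it, and the length $3\pi/2>\pi$ of the short arc is what makes it work.

**Lemma 9.** If $o_G\ne b_u$, there is a geodesic ray from $o$ that reaches $(b_u,h)$ inside $Y$ and then stays in $E_{u,h}$; its endpoint lies in $Z_{u,h}$.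

*Proof.* Let $w=(b_u,h)$, let $\nu\in\mathrm{Lk}_Y(w)$ be the direction at $w$ of $[w,o]\subset Y$, and let $i,j=i+3$ be the colors of $\ell_u$. The short arc is an arc of length $3\pi/2$ in $\mathrm{Lk}_X(w)$ from $i$ to $j$. Its interior vertices $i+1,i+2$ are generators contained in no spherical subsets other than those of the 9-cycle. So the arc can be left only through $i$ or $j$, and its interior is disjoint from $\mathrm{Lk}_Y(w)\ni\nu$. For the point $y$ of the arc at distance $a\in(0,3\pi/2)$ from $i$ along the arc,
$$d(y,\nu)\ge\min\bigl(a+d(i,\nu),\ 3\pi/2-a+d(j,\nu)\bigr).$$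
Since $\ell_{u,h}$ is a geodesic of $X$, $d(i,\nu)+d(j,\nu)\ge d(i,j)\ge\pi$. Hence
$$\max(0,\pi-d(i,\nu))<\min(3\pi/2,\ \pi/2+d(j,\nu)):$$
the only inequality that is not immediate is $\pi-d(i,\nu)\le d(j,\nu)<\pi/2+d(j,\nu)$. Choose $a$ strictly between; then $d(y,\nu)\ge\pi$. By Step 2 of Section 5 there is a ray of $H_{v,h}$ from $w$ in direction $y$. It enters $E_{u,h}$ and cannot meet the convex line $\ell_{u,h}$ again, so it stays in $E_{u,h}$ after $w$. By Fact 5 the concatenation of $[o,w]$ with it is a geodesic ray. It leaves $Y$, so its endpoint is not in $\partial Y\supset\partial\ell_u$. It lies in $\partial\bar E_{u,h}\setminus\partial\ell_u\subset Z_{u,h}$. $\square$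

**Lemma 10 (limits).** For $z\in\mathbb R^2$ let $J(\xi,z)=\{(\xi,\lambda z):0\le\lambda\le1\}$. For $z=\infty\theta$, $\theta\in S^1$, let $J(\xi,z)=\{(\xi,\lambda\theta):0\le\lambda<\infty\}\cup\{\theta\}$. Let $u_n\in\mathcal U$ be distinct, both points of $\partial\ell_{u_n}$ converging to $\xi\in\partial\Sigma_G$, and let $h_n\in\mathbb Z^2$ with $h_n/r(u_n)\to z$ in the disc compactification $\mathbb R^2\cup\{\infty\theta\}$ of $\mathbb R^2$. Then $\overline{Z_{u_n,h_n}}\to J(\xi,z)$ in the Hausdorff sense.

So $J(\xi,z)$ is a radial arc of the disc $\Delta_\xi$ starting at its center, and a point when $z=0$.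

*Proof.* As the $u_n$ are distinct, $r(u_n)\to\infty$; discard the finitely many $n$ with $r(u_n)=0$. The rays to the ends of $\ell_{u_n}$ and the geodesics to points $p_n\in\ell_{u_n}$ all pass through $b_{u_n}$. So any such $p_n$ satisfy $p_n\to\xi$ and $|p_n|\ge r(u_n)\to\infty$.

**All limits lie in $J(\xi,z)$.** Let $x_n\in\overline{Z_{u_n,h_n}}$. Along those $n$ with $x_n\in\partial\ell_{u_n}$, the limit is $\xi\in J(\xi,z)$. For the others $x_n\notin\partial X'_{u_n,h_n}$, so the ray from $o\in X'_{u_n,h_n}$ to $x_n$ leaves $X'_{u_n,h_n}$ at a point $(p_n,h_n)\in\ell_{u_n,h_n}$, and up to there it is the geodesic of $Y$ from $o$ to $(p_n,h_n)$. Its length tends to $\infty$, so $x_n$ and $(p_n,h_n)$ have the same limits. By (5), $h_n/|p_n|=\lambda_nh_n/r(u_n)$ with $\lambda_n=r(u_n)/|p_n|\in(0,1]$. For finite $z$ the limit points of these slopes are of the form $\lambda z$, $0\le\lambda\le1$. For $z=\infty\theta$ they are of the form $\lambda\theta$, $0\le\lambda<\infty$, or $\infty\theta$. By (6) all limits lie in $J(\xi,z)$.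

**Both endpoints occur.** The points of $\partial\ell_{u_n}$ converge to $\xi$. The points $x_n$ given by Lemma 9 have $p_n=b_{u_n}$, $\lambda_n=1$, so they converge to the other endpoint of $J(\xi,z)$.

**The whole arc occurs.** Any Hausdorff subsequential limit of the continua $\overline{Z_{u_n,h_n}}$ is a continuum in the arc (or point) $J(\xi,z)$ containing both its endpoints, so it is $J(\xi,z)$. By compactness the sequence converges. $\square$

The next lemma makes it topologically visible which lines share a tree. We regard $\partial\Sigma_G$ as the set of points $(\xi,0)$ in $\partial Y$.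

**Lemma 11.** Let $\Omega=\partial X\setminus(\partial Y\setminus\partial\Sigma_G)=\partial\Sigma_G\sqcup\bigsqcup Z_{u,h}$. Then $Z_{u,h}$ and $Z_{u',h'}$ lie in the same component of $\Omega$ iff $u,u'$ lie in the same tree $T_v$.

*Proof.* For fixed $(v,h)$ the set $\partial H_{v,h}\cup\bigcup_{u\subset T_v}Z_{u,h}$ lies in $\Omega$ by (9), and it is connected: a circle and connected sets meeting it. For varying $h$ these sets share $\partial T_v$. This proves "if".

For "only if" let $v\ne v'$, and let $x\in T_v$ be a vertex with $T_{v'}$ on the $D$-cell side of $x$. Let $B$ be $\{x\}$ together with the component of $\Sigma_G\setminus\{x\}$ meeting the $D$-cell at $x$, and $A$ the union of $\{x\}$ and the other components. Every tree other than $T_v$ misses $x$ and so lies in $A$ or in $B$; also $T_v\subset A$ and $T_{v'}\subset B$. Let $X_A$ be $A\times\Sigma_L$ together with everything behind (seen from $Y$) the trees $T_{v'',h}$ with $T_{v''}\subset A$, and define $X_B$ similarly. These are subcomplexes covering $X$. The part behind a tree meets $Y$ only in that tree, and a tree in $A$ meets $B$ only in $x$ if at all, and vice versa.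 So $X_A\cap X_B=\{x\}\times\Sigma_L$, which is convex. By Lemma 1 $\partial X_A\cap\partial X_B=\partial L$, which is disjoint from $\Omega$. So $\Omega$ is the disjoint union of its relatively closed subsets $\Omega\cap\partial X_A$ and $\Omega\cap\partial X_B$. The sets $Z_{u,h}$ with $u\subset T_v$ lie in the first, since $X_{u,h}$ is contained in the part behind $T_{v,h}$. Those with $u\subset T_{v'}$ lie in the second. $\square$

## 10. What a homeomorphism of the boundaries must preserve

Let $S_1,S_2$ be Coxeter generating sets of $D$, $X_i=\Sigma(\Gamma,V_{S_i})$, with all notation indexed by $i=1,2$, and let $\varphi:\partial X_1\to\partial X_2$ be a homeomorphism.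

**Step 1: normalization.** We arrange that $\varphi(\partial Y_1)=\partial Y_2$. Fix $\xi_0$. The images of the spheres $\Delta_{\xi_0}\cup\Delta_\xi\subset\partial Y_1$ lie in boundaries of blocks (Lemma 6) and all contain the disc $\varphi(\Delta_{\xi_0})$. Boundaries of distinct blocks meet in totally disconnected sets, so these blocks coincide and $\varphi(\partial Y_1)\subset\partial(\gamma Y_2)$ for some $\gamma$. Likewise $\varphi^{-1}(\partial(\gamma Y_2))\subset\partial(\gamma'Y_1)$. Then $\partial Y_1\subset\partial(\gamma'Y_1)$, and uniqueness in Lemma 6 gives $\gamma'Y_1=Y_1$. So $\varphi(\partial Y_1)=\partial(\gamma Y_2)$. Replace $\varphi$ by $\gamma^{-1}\varphi$.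

**Step 2: indices.** We extract the combinatorial data. By Lemma 8, $\varphi$ carries the components $Z$ and the traces $\overline Z\cap\partial Y$ of their closures in $X_1$ to those in $X_2$. As the $\partial\ell_u$ are pairwise distinct, there are a bijection $\pi:\mathcal U_1\to\mathcal U_2$ and bijections $\sigma_u:\mathbb Z^2\to\mathbb Z^2$ with
$$\varphi(\partial\ell_u)=\partial\ell_{\pi u},\qquad\varphi(Z_{u,h})=Z_{\pi u,\sigma_u(h)}. \tag{11}$$

**Step 3: the Cantor set of slope $0$.** The set $\bigcup_u\partial\ell_u$ is dense in the closed set $\partial\Sigma_G$ (Lemma 2). By (11), $\varphi$ restricts to a homeomorphism $g:\partial\Sigma_{G,1}\to\partial\Sigma_{G,2}$.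

**Step 4: $\varphi(\partial L)=\partial L$.** This will let $\varphi$ act on slopes. Suppose $x\in\partial L$ and $\varphi(x)\notin\partial L$. Take three distinct $\xi_1,\xi_2,\xi_3$ and a small connected neighborhood $U$ of $x$ in $\Delta_{\xi_1}\cup\Delta_{\xi_2}\cup\Delta_{\xi_3}$, consisting of three half-discs along a common diameter, with $\varphi(U)\subset\partial Y_2\setminus\partial L\cong\partial\Sigma_{G,2}\times\mathbb R^2$. As $\partial\Sigma_{G,2}$ is totally disconnected, $\varphi(U)\subset\{\eta\}\times\mathbb R^2$ for some $\eta$. By invariance of domain the image of the open disc $U\cap(\Delta_{\xi_1}\cup\Delta_{\xi_2})$ is a neighborhood of $\varphi(x)$ in $\{\eta\}\times\mathbb R^2$. So it meets the image of $(U\cap\Delta_{\xi_3})\setminus\partial L$, which contains points arbitrarily close to $\varphi(x)$. This contradicts injectivity. The same applies to $\varphi^{-1}$.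

Hence $\varphi$ maps the components $\{\xi\}\times\mathbb R^2$ of $\partial Y_1\setminus\partial L$ to components of $\partial Y_2\setminus\partial L$, and by Step 3
$$\varphi(\xi,z)=(g\xi,F_\xi(z)),\qquad F_\xi:\mathbb R^2\to\mathbb R^2\ \text{a homeomorphism with } F_\xi(0)=0. \tag{12}$$

**Step 5: trees.** By Steps 1 and 3, $\varphi(\Omega_1)=\Omega_2$. By Lemma 11 for $\varphi$ and $\varphi^{-1}$, for every $v$ there is $v'$ with $\pi(\{u\subset T_v\})=\{u\subset T_{v'}\}$.

## 11. Counting lattice points

The maps $F_\xi$ are only homeomorphisms of the plane. The bijections $\sigma_u$ of the lattice turn them into information about $r_1(u)$ and $r_2(\pi u)$.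

**Lemma 12.** For each $\xi\in\partial\Sigma_{G,1}$ there is $c(\xi)\in(0,\infty)$ such that $r_1(u_n)/r_2(\pi u_n)\to c(\xi)$ for every sequence of distinct $u_n\in\mathcal U_1$ with both points of $\partial\ell_{u_n}$ converging to $\xi$. (The ratio is defined for large $n$.)

*Proof.* Let $r_n=r_1(u_n)$, $r_n'=r_2(\pi u_n)$, $\sigma_n=\sigma_{u_n}$, $F=F_\xi$. As the $u_n$ and the $\pi u_n$ are distinct, $r_n,r_n'\to\infty$. Both points of $\partial\ell_{\pi u_n}=\varphi(\partial\ell_{u_n})$ converge to $g\xi$.

**Claim: after rescaling, $\sigma_n$ looks like $F$.** For compact $C\subset\mathbb R^2$,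
$$\sup_{h\in\mathbb Z^2\cap r_nC}\left|\frac{\sigma_n(h)}{r_n'}-F\!\left(\frac{h}{r_n}\right)\right|\to0. \tag{13}$$
Otherwise, after passing to a subsequence, there are $h_n\in\mathbb Z^2\cap r_nC$ with $h_n/r_n\to z\in C$, the difference bounded below, and $\sigma_n(h_n)/r_n'\to z'$ in the disc compactification. By Lemma 10 in $X_1$ and in $X_2$,
$$\varphi(J(\xi,z))=\lim\varphi(\overline{Z_{u_n,h_n}})=\lim\overline{Z_{\pi u_n,\sigma_n(h_n)}}=J(g\xi,z').$$
As $\varphi(\xi)=g\xi$, the other endpoints of these (possibly degenerate) arcs correspond. Since $\varphi(\xi,z)=(g\xi,F(z))\notin\partial L$, the limit $z'$ is finite and $z'=F(z)$. By continuity of $F$ the difference in (13) at $h_n$ tends to $|z'-F(z)|=0$, a contradiction.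

**Choice of a disc.** Let $\mathbb B_\rho$ be the closed disc of radius $\rho$ about $0$. Choose $\rho\in[1,2]$ with $\mathrm{area}(F(\partial\mathbb B_\rho))=0$. All but countably many $\rho$ qualify, since these sets are disjoint in a bounded region. Let $B=\mathbb B_\rho$, and let $N_\varepsilon$ denote the $\varepsilon$-neighborhood.

**Upper bound.** By (13) with $C=B$ and injectivity of $\sigma_n$, for every $\varepsilon>0$ and large $n$
$$\#(\mathbb Z^2\cap r_nB)\le\#(\mathbb Z^2\cap r_n'N_\varepsilon(F(B)))\le r_n'^2\,\mathrm{area}(N_{2\varepsilon}(F(B))).$$
The second inequality holds because unit squares centered at these lattice points lie in $r_n'N_{2\varepsilon}(F(B))$ once $\varepsilon r_n'>1$. The left side is asymptotic to $\pi\rho^2r_n^2$. Letting $n\to\infty$ and then $\varepsilon\to0$, and using that $F(B)$ is compact, $\limsup(r_n/r_n')^2\,\pi\rho^2\le\mathrm{area}(F(B))$.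

**Lower bound.** Apply the claim to $\varphi^{-1}$, $g\xi$ and $\pi u_n$, with index bijections $\sigma_n^{-1}$, the map $F^{-1}$ and the compact set $F(B)$. For large $n$
$$\#(\mathbb Z^2\cap r_n'F(B))\le\#(\mathbb Z^2\cap r_nN_\varepsilon(B)).$$
The boundary $F(\partial B)$ of $F(B)$ has measure $0$, so the left side is asymptotic to $r_n'^2\,\mathrm{area}(F(B))$. Hence $\mathrm{area}(F(B))\le\liminf(r_n/r_n')^2\,\pi(\rho+\varepsilon)^2$ for every $\varepsilon>0$.

Together, $(r_n/r_n')^2\to\mathrm{area}(F_\xi(\mathbb B_\rho))/(\pi\rho^2)$. This is in $(0,\infty)$, since $F_\xi(\mathbb B_\rho)$ is compact with nonempty interior, and it depends only on $\xi$. $\square$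

**From sequences to neighborhoods.** For all $\xi$ and $\varepsilon>0$ there is a clopen neighborhood $O$ of $\xi$ in $\partial\Sigma_{G,1}$ such that
$$r_2(\pi u)>0\ \text{ and }\ \left|\frac{r_1(u)}{r_2(\pi u)}-c(\xi)\right|\le\varepsilon\quad\text{for all }u\in\mathcal U_1\text{ with }\partial\ell_u\subset O. \tag{14}$$
Otherwise choose $u_n$ violating (14) for clopen neighborhoods $O_n$ shrinking to $\xi$ (Lemma 2). A given $u$ occurs only finitely often, as $\partial\ell_u$ has two points, so we may take the $u_n$ distinct. Then $r_2(\pi u_n)\to\infty$, and Lemma 12 is contradicted.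

## 12. Two growth rates, and the end of the proof of Theorem A

For $\mathcal A\subset\mathcal U_i$ let $\alpha_i(\mathcal A)=\inf\{\delta>0:\sum_{u\in\mathcal A}e^{-\delta r_i(u)}<\infty\}$. The next lemma computes this exponent near any boundary point, first for all lines and then for the lines of one tree.

**Lemma 13.** (a) For every nonempty open $O\subset\partial\Sigma_{G,i}$, $\alpha_i(\{u:\partial\ell_u\subset O\})=\delta_{S_i}$. (b) If moreover $O\cap\partial T_v\ne\emptyset$, then $\alpha_i(\{u\subset T_v:\partial\ell_u\subset O\})=\log2$.

*Proof.* Fix $i$ and drop it from the notation. Recall the entry vertex $x_v$ of $T_v$ and put $\rho(v)=d(o_G,x_v)$.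

**Sum over one tree.** For $u\subset T_v$, $r(u)=\rho(v)+d(x_v,\ell_u)$. There are $3$ lines in $T_v$ through $x_v$. A line at distance $m\ge1$ from $x_v$ has its nearest vertex $b$ among the $3\cdot2^{m-1}$ vertices at distance $m$, and exactly one of the three lines through $b$ avoids the edge towards $x_v$. So
$$\sum_{u\subset T_v}e^{-\delta r(u)}=e^{-\delta\rho(v)}(3+q(\delta)). \tag{15}$$

**Part (b).** The sum (15) is finite for $\delta>\log2$. Conversely, take a ray from $o_G$ to a point of $O\cap\partial T_v$. It runs in $T_v$ beyond $x_v$, so by Lemma 2 $O\supset Sh(y)$ for some vertex $y\in T_v$ on it beyond $x_v$. Beyond $y$ there are $2^m$ vertices of $T_v$ at distance $m$ from $y$, each with a line avoiding the edge back. These lines are distinct and have $\partial\ell_u\subset Sh(y)$. So the sum is at least a constant times $\sum_m2^me^{-\delta m}$, which diverges for $\delta\le\log2$.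

**Part (a), upper bound.** The trees not containing $o_G=1$ have entry vertices $x_v=q_0d_1q_1\cdots q_{k-1}d_k$, $k\ge1$, with $q_0\in Q$ arbitrary, $d_j\ne1$, and $q_j\ne1$ for $j\ge1$; these expressions are unique. The group $Q$ has $3\cdot2^{m-1}$ elements of length $m\ge1$. By (4) and (15) the sum over all $u\in\mathcal U$ is
$$(3+q)\Bigl(1+(1+q)\,p_S\sum_{k\ge0}(q\,p_S)^k\Bigr),$$
finite if $\delta>\delta_S$.

**Part (a), lower bound.** By Lemma 2, $O$ contains $Sh(x)$ for some vertex $x\ne o_G$. If the geodesic from $o_G$ arrives at $x$ through the $D$-cell at $x$, let $T_v$ be the tree through $x$, so $x_v=x$. If it arrives through a tree edge, let $T_v$ be the tree through $xd$ for some $1\ne d\in D$, so $x_v=xd$. In both cases $o_G\notin T_v$ and $Sh(x_v)\subset Sh(x)\subset O$. All lines in $T_v$, and in all trees with entry vertex $x_vq_1d_1\cdots q_kd_k$ ($q_j,d_j\ne1$, $k\ge1$), have $\partial\ell_u\subset Sh(x_v)$. The corresponding sum is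
$$e^{-\delta\rho(v)}(3+q)\sum_{k\ge0}(q\,p_S)^k .$$
It diverges for $\delta\le\delta_S$: for $\delta\le\log2$ because $q=\infty$, and for $\log2<\delta\le\delta_S$ because $q\,p_S\ge1$. $\square$

**Proof of Theorem A.** Let $\xi\in\partial T_v\subset\partial\Sigma_{G,1}$ and $0<\varepsilon<c(\xi)$, and take $O$ as in (14).

**Step 1: all lines near $\xi$.** We compute $c(\xi)$ from the global rate. By (11) and Step 3 of Section 10, $\pi$ maps $\{u:\partial\ell_u\subset O\}$ bijectively onto $\{u':\partial\ell_{u'}\subset g(O)\}$, and by (14)
$$(c(\xi)-\varepsilon)\,r_2(\pi u)\le r_1(u)\le(c(\xi)+\varepsilon)\,r_2(\pi u). \tag{16}$$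
So $\sum e^{-\delta r_1(u)}$ lies between $\sum e^{-\delta(c(\xi)+\varepsilon)r_2(\pi u)}$ and $\sum e^{-\delta(c(\xi)-\varepsilon)r_2(\pi u)}$. By Lemma 13(a) on both sides,
$$\frac{\delta_{S_2}}{c(\xi)+\varepsilon}\le\delta_{S_1}\le\frac{\delta_{S_2}}{c(\xi)-\varepsilon}.$$
Letting $\varepsilon\to0$, $c(\xi)=\delta_{S_2}/\delta_{S_1}$.

**Step 2: the lines of one tree near $\xi$.** We compute $c(\xi)$ again, from the rate that does not depend on $S$. By Step 5 of Section 10, $\pi$ maps $\{u\subset T_v:\partial\ell_u\subset O\}$ bijectively onto $\{u'\subset T_{v'}:\partial\ell_{u'}\subset g(O)\}$ for some $v'$. By Lemma 13(b) the first set is nonempty, and for $u$ in it $\partial\ell_{\pi u}\subset g(O)\cap\partial T_{v'}$. So $g(O)\cap\partial T_{v'}\ne\emptyset$, and Lemma 13(b) applies on both sides. With (16),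
$$\frac{\log2}{c(\xi)+\varepsilon}\le\log2\le\frac{\log2}{c(\xi)-\varepsilon}.$$
Letting $\varepsilon\to0$, $c(\xi)=1$.

Hence $\delta_{S_1}=\delta_{S_2}$. This proves Theorem A, and with Section 3 also Theorem B: the Rigidity Conjecture is false. $\blacksquare$
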